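# Which regular languages can a word equation express?

## 1. Solving $Xab=abX$, and counting modulo two

Let $a$ and $b$ be two letters. Which words $w$ over $\{a,b\}$ satisfy $wab=abw$?

The empty word does. No word of length $1$ does, since $aab\neq aba$ and $bab\neq abb$. If $|w|\ge 2$, then the right-hand side shows that $wab$ starts with $ab$, so $w=abw'$. Substituting gives $abw'ab=ababw'$, and cancelling the first two letters gives $w'ab=abw'$. So $w'$ solves the same equation and is shorter. By induction on the length, the solutions are exactly the words $(ab)^n$, $n\ge 0$. One equation with one unknown, $Xab=abX$, has described the regular language $(ab)^*$.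

Next, take the equation with two unknowns
$$aXY=XaXX .$$
Suppose that words $X,Y$ solve it. The prefixes $aX$ and $Xa$ of the two sides have the same length, so $aX=Xa$, and what remains is $Y=XX$. The first condition says that $X=a^n$ for some $n$ (strip letters $a$ from the front, as before), and the second then says $Y=a^{2n}$. Conversely all these words solve the equation. So the words that can occur as $Y$ are exactly those of $(aa)^*$: the equation counts the letters $a$ modulo two, in a world where $a$ is the only letter.

Now allow both letters. Can an equation force $Y$ to be an arbitrary word of even length? We would like $Y=XZ$ with $|X|=|Z|$, so we need a way to say that two unknowns have equal length. The condition $XT=TZ$ with a further unknown $T$ does force $|X|=|Z|$. But it forces too much: for $Y=ab$ we would need $X=a$, $Z=b$ and $aT=Tb$, and the left side contains one more $a$ than the right side. So the even word $ab$ is lost.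

Is this bad luck, or is there no such equation? And if somebody hands us another regular language, how do we find out? We shall see that the even words cannot be expressed, describe exactly which regular languages can be, and obtain an algorithm that decides.

## 2. Word equations and the class WE

Throughout, $\Sigma$ is a fixed finite alphabet of constants with $|\Sigma|\ge 2$, and $a\neq b$ are two of its letters. Let $\Xi$ be a finite alphabet of variables, disjoint from $\Sigma$. The empty word is $\varepsilon$.

**Definition 2.1.** A *word equation* is a pair $U=V$ with $U,V\in(\Sigma\cup\Xi)^*$. A *solution* is a morphism $h:(\Sigma\cup\Xi)^*\to\Sigma^*$ with $h(x)=x$ for every $x\in\Sigma$ and $h(U)=h(V)$. Variables may be mapped to $\varepsilon$. If the variable $Y$ occurs in the equation, the language *expressed via $Y$* is $\{h(Y): h\text{ is a solution}\}\subseteq\Sigma^*$. The class of all languages that are expressed by some word equation via one of its variables is $\mathrm{WE}$.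

So $(ab)^*$ and $(aa)^*$ are in $\mathrm{WE}$ by Section 1. The equation $Y=XX$ expresses the set of squares via $Y$, so $\mathrm{WE}$ contains languages that are not regular. The equation $Yaa=X$ expresses $\Sigma^*aa$ via $X$.

A *pattern* is a word $p\in(\Sigma\cup\Xi)^*$, and its *pattern language* consists of all $h(p)$, where $h$ runs over the morphisms to $\Sigma^*$ that fix the letters of $\Sigma$. The pattern $X$ has the language $\Sigma^*$, and a pattern $w\in\Sigma^*$ without variables has the language $\{w\}$.

We use the following facts. Every pattern language is in $\mathrm{WE}$. By Karhumäki et al. 2000, $\mathrm{WE}$ is closed under union, concatenation and finite perturbation (adding or removing finitely many words); it is not closed under complementation or Kleene star, but $\{w\}^*\in\mathrm{WE}$ for every single word $w$.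

By Day et al. 2022 it is undecidable whether the language expressed via a variable in a word equation is regular. "Examining the Class of Formal Languages which are Expressible via Word Equations" puts the question the other way round, as a conjecture: *it is decidable whether a regular language is in $\mathrm{WE}$*. Precisely, for every fixed $\Sigma$ with $|\Sigma|\ge 2$ there should be an algorithm that takes a regular language, for instance as a finite automaton, and decides whether it is in $\mathrm{WE}$. We shall prove this.

## 3. Even length is not expressible: markers and boundaries

To show that a language $L$ is not in $\mathrm{WE}$, we want to take a solution $h$ of a supposed equation and change it into another solution $h'$ with $h'(Y)\notin L$. A natural change is to replace all occurrences of some word $f$ by another word $g$, in the values of all variables simultaneously. Two things can go wrong.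

First, occurrences of $f$ may overlap. The word $aba$ occurs twice in $ababa$, and "replace every occurrence" has no clear meaning there.

Second, an occurrence may be cut by the equation. Take $Y=XX$ with $h(X)=ba$, $h(Y)=baba$, and replace $f=ab$ by $g=\varepsilon$. The value $ba$ of $X$ contains no $ab$ and stays. The value $baba$ of $Y$ becomes $ba$. But $ba\ne ba\cdot ba$, so we no longer have a solution. The occurrence of $ab$ in $baba$ consists of the last letter of one $h(X)$ and the first letter of the next.

The cure is to use many candidates for $f$ that cannot overlap each other. An equation has few places where it can cut, so some candidate escapes.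

**Definition 3.1.** Let $N\ge 1$. A *marker family* is a list of pairwise distinct words $f_1,\dots,f_N$ of a common length $m\ge 2$ such that for all $i,j$, including $i=j$, no word $x$ with $0<|x|<m$ is both a suffix of $f_i$ and a prefix of $f_j$.

For example, the words
$$f_i=a^{N+2}\,b\,a^i\,b\,a^{N+1-i}\,b\qquad(1\le i\le N)$$
form a marker family with $m=2N+6$. They are clearly distinct. Let $x$ be a nonempty suffix of $f_i$ and a prefix of $f_j$. It ends with $b$, and the first $b$ of $f_j$ is at position $N+3$, so $x$ begins with $a^{N+2}b$. The other blocks of $a$'s in $f_i$ have length at most $N$, so $a^{N+2}$ occurs in $f_i$ only at the very beginning, and $x=f_i$ has length $m$.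

For a marker family, in any word:
$$\text{two different occurrences of markers share no letter position.}\tag{1}$$
Here "different" means different starting positions or different $i$. Indeed, two occurrences with the same start are equal words, because the lengths agree, and hence have the same $i$. If the starts differ by $\delta$ with $0<\delta<m$, then a word of length $m-\delta$ is a suffix of the first marker and a prefix of the second, which is excluded. If the starts differ by at least $m$, nothing is shared.

So for a marker $f$ and any word $g$ we may write $\rho_{f\to g}(x)$ for the word obtained from $x$ by replacing all occurrences of $f$ by $g$. This is well defined, since the occurrences are disjoint.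

**Lemma 3.2 (replacement).** Let $U=V$ be a word equation with $N=|U|+|V|\ge 1$, and let $f_1,\dots,f_N$ be a marker family. For every solution $h$ there is an index $i$ such that for every $g\in\Sigma^*$ the morphism $h'$ given by
$$h'(X)=\rho_{f_i\to g}(h(X))\ \text{ for variables }X,\qquad h'(x)=x\ \text{ for }x\in\Sigma,$$
is also a solution.

**Step 1: an uncut marker exists.** Let $H=h(U)=h(V)$. Write $U=s_1\cdots s_k$ with symbols $s_j\in\Sigma\cup\Xi$. This factors $H$ into blocks $h(s_1),\dots,h(s_k)$, some possibly empty, with at most $\max(k-1,0)$ boundary positions between consecutive blocks. The side $V$ gives a second factorization of $H$. The number of boundary positions from both sides is at most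
$$\max(|U|-1,0)+\max(|V|-1,0)<|U|+|V|=N .$$
Say that an occurrence of a marker *straddles* the boundary position $\delta$ if it contains both the $\delta$-th and the $(\delta+1)$-st letter of $H$. Two occurrences that straddle the same boundary share letter positions, so by (1) each boundary is straddled by at most one occurrence. Hence fewer than $N$ occurrences in all straddle a boundary, and there is an index $i$ such that no occurrence of $f=f_i$ in $H$ straddles a boundary of either side. This $i$ was chosen without looking at $g$.

**Step 2: replacing it respects the equation.** Let $\rho=\rho_{f\to g}$. Every occurrence of $f$ in $H$ lies inside one block $h(s_j)$, so replacing in $H$ is the same as replacing in each block: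
$$\rho(H)=\rho(h(s_1))\cdots\rho(h(s_k)).$$
If $s_j$ is a variable, then $\rho(h(s_j))=h'(s_j)$ by definition. If $s_j\in\Sigma$, then $h(s_j)=s_j$ is a single letter, and $\rho(s_j)=s_j=h'(s_j)$ because $|f|\ge 2$. So $\rho(H)=h'(U)$. The same argument with $V$ gives $\rho(H)=h'(V)$. Hence $h'(U)=h'(V)$. $\square$

**Example 3.3 (even length).** Suppose that $U=V$ expresses the set of words of even length via $Y$. Let $N=|U|+|V|$ and take the markers $f_i=a^{N+2}ba^iba^{N+1-i}b$. The word $w=f_1f_2\cdots f_N$ has even length, so there is a solution $h$ with $h(Y)=w$. Each $f_i$ occurs in $w$ exactly once: by (1) a further occurrence would be disjoint from all displayed markers, and these leave no room. Let $i$ be the index given by Lemma 3.2 and put $g=f_ia$. The new solution has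
$$h'(Y)=f_1\cdots f_{i-1}\,f_ia\,f_{i+1}\cdots f_N,$$
a word of odd length, which is a contradiction. So the set of words of even length is not in $\mathrm{WE}$.

## 4. A condition on automata, a class of expressions, and the theorems

What did Example 3.3 use about the language? In the two-state automaton that computes the parity of the length, the markers return from the even state $0$ to $0$. The inserted letter $a$ moves to the odd state $1$. The remaining markers return from $1$ to $1$. At the end, $0$ accepts and $1$ does not. So we need a pair of states at which we can build enough markers that loop at both states at once. If all common loops commute, there may be no contradiction: $(aa)^*$ also counts modulo two, and it is in $\mathrm{WE}$. This suggests the following notions.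

Let $A=(Q,\Sigma,\cdot,\iota,F)$ be a complete DFA for $L$; we write $r\cdot x$ for the state reached from $r$ by reading $x$. For $r\in Q$ put $L_r=\{q\in\Sigma^*: r\cdot q\in F\}$.

**Definition 4.1.** A word $x$ is a *loop* at $(r,r')\in Q\times Q$ if $r\cdot x=r$ and $r'\cdot x=r'$. The pair $(r,r')$ is *rich* if it has two loops $\alpha,\beta$ with $\alpha\beta\ne\beta\alpha$.

**Condition (D).** For all $r$ accessible from $\iota$ and all $r'$ accessible from $r$: if $(r,r')$ is rich, then $L_r\subseteq L_{r'}$.

**Definition 4.2.** $\mathcal C$ is the class of finite (possibly empty) unions of finite products $K_1K_2\cdots K_k$, where each $K_j$ is $\{w\}$ or $w^*$ for some $w\in\Sigma^*$, or $\Sigma^*$.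

The class $\mathcal C$ is closed under union and, by distributing products over unions, under concatenation. For instance $(aa)^*$, $\Sigma^*a\Sigma^*$ and $a^*b\,\Sigma^*(ab)^*\cup\{ba\}$ belong to $\mathcal C$.

Let us test (D) by hand.

* *Even length.* The states are $0,1$, every letter swaps them, and $0$ is initial and final. The words $aa$ and $ab$ are loops at $(0,1)$, and $aaab\ne abaa$, so $(0,1)$ is rich. But $\varepsilon\in L_0\setminus L_1$. So (D) fails.
* *The language $(ab)^*$ over $\{a,b\}$.* The states are $0$ (initial, final), $1$ (after $a$) and a sink $\bot$, with $0\cdot a=1$, $1\cdot b=0$, and all other transitions leading to $\bot$. The loops at $(0,\bot)$ are the words of $(ab)^*$, those at $(1,\bot)$ are the words of $(ba)^*$, and $(0,1)$ and $(1,0)$ have only the loop $\varepsilon$. None of these pairs is rich. For $r=r'$ the inclusion $L_r\subseteq L_{r'}$ is trivial, and nothing but $\bot$ is accessible from $\bot$. So (D) holds.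
* *The language $\Sigma^*a\Sigma^*$.* The states are $0$ (no $a$ seen) and $1$ (final). Since $L_1=\Sigma^*$, we have $L_0\subseteq L_1$, and (D) holds whether $(0,1)$ is rich or not.
* *The language $\{b,c\}^*$ over $\Sigma=\{a,b,c\}$,* which is the complement of the previous one over this alphabet. Now $0$ is final and $1$ is a sink. The pair $(0,1)$ is rich, with loops $b$ and $c$, and $L_0\not\subseteq L_1=\emptyset$. So (D) fails. The direction of the inclusion in (D) matters.

**Theorem 4.3.** For a regular language $L\subseteq\Sigma^*$ and any complete DFA $A$ for $L$, the following are equivalent:

1. $L\in\mathrm{WE}$;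
2. $A$ satisfies (D);
3. $L\in\mathcal C$.

**Theorem 4.4.** For every fixed $\Sigma$ with $|\Sigma|\ge 2$, it is decidable whether a regular language $L\subseteq\Sigma^*$ is in $\mathrm{WE}$. The problem is NL-complete (in particular in P) if $L$ is given by a DFA, and PSPACE-complete if $L$ is given by an NFA.

Theorem 4.3 is proved in Sections 5 to 8 and Theorem 4.4 in Section 9.

## 5. Markers built from two non-commuting loops

For (1)⇒(2) we want to repeat Example 3.3 with loops at a rich pair. Let $\alpha,\beta$ be non-commuting loops. Then $u=\alpha\beta$ and $v=\beta\alpha$ are distinct loops of the same length, and every word in $\{u,v\}^+$ is a loop. In analogy with Section 3, the obvious candidates for markers are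
$$Z_i=u^M\,v\,u^i\,v\,u^{N+2-i}\,v\qquad(1\le i\le N)$$
with a large $M$: one very long run of $u$, then a code for $i$.

These $Z_i$ need not be a marker family. Take $\alpha=aba$ and $\beta=aa$, which are common loops at the initial state and the sink of the DFA for $(aba\cup aa)^*$ obtained by returning to the start after $aa$ and after $aba$. Here $u=abaaa$ and $v=aaaba$. Every $Z_i$ begins with $aba$ and ends with $aba$. So $Z_i$ and $Z_j$ can share three letters, a boundary inside these letters is straddled by both, and the count in Lemma 3.2 breaks down. A cleverer code for $i$ does not help: *every* nonempty word of $\{aba,aa\}^*$ begins and ends with $a$, so it overlaps itself in one letter. No marker family can be formed from loops alone.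

The way out is to give up the requirement that a marker is a loop. We cut a short piece off the front and a short piece off the back of $Z_i$ so that the middle part $f_i$ becomes a marker. The pieces that were cut off are put back later, inside the replacement word $g$. Where to cut is decided by a lexicographic comparison. The marker should start where the periodic word $uuu\cdots$, read from there, is as small as possible. It should end immediately after a letter that is larger than what the period would predict. Then no end of a marker can look like a beginning of a marker.

We now make this precise. Let $\lambda^\omega=\lambda\lambda\lambda\cdots$. A *rotation* of $\tau\theta$ is a word $\theta\tau$. Words of equal length are compared lexicographically.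

**Set-up.** Let $u\neq v$ be words with $|u|=|v|=\ell$, and let $N\ge 1$ and $M\ge N+6$. Let $c$ be the longest common prefix of $u$ and $v$, so that
$$u=c\,\mu\,u',\qquad v=c\,\nu\,v',\qquad \mu\ne\nu\in\Sigma .$$
Fix a total order on $\Sigma$ with $\mu<\nu$; we are free to do so. Let $\lambda$ be the least rotation of $u$, and write $u=\tau\theta$, $\lambda=\theta\tau$ with $|\tau|<\ell$. Then $u^\omega=\tau\lambda^\omega$.

For $k\ge 1$, the word $u^kc\mu$ is a prefix of $u^\omega$, and $|u^kc|\ge\ell>|\tau|$. So $u^kc=\tau x_k$ for a word $x_k$ such that $x_k\mu$ is a prefix of $\lambda^\omega$. Put
$$g_k=x_k\nu,\qquad\text{so that}\qquad u^kc\,\nu=\tau g_k,\qquad |g_k|=k\ell+|c|+1-|\tau| .\tag{2}$$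
The word $g_k$ follows $\lambda^\omega$ up to its last letter, which is too large.

*Running example.* For $u=abaaa$, $v=aaaba$ we have $c=a$, $\mu=b$, $\nu=a$, $u'=aaa$, $v'=aba$. The order must satisfy $b<a$. The least rotation of $u$ is $\lambda=baaaa$, with $\tau=a$ and $\theta=baaa$. From $u^kc\,\nu=(abaaa)^kaa=a\,(baaaa)^ka$ we read off $g_k=(baaaa)^ka$.

**Lemma 5.1.** No nonempty suffix of $g_k$ is a prefix of $\lambda^\omega$.

In the running example this is visible: a suffix of $(baaaa)^ka$ of length at most $5$ consists of letters $a$ only, while $\lambda^\omega$ starts with $b$; a longer suffix contains $aaaaa$, which is not a factor of $(baaaa)^\omega$.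

*Proof.* A nonempty suffix of $g_k$ has the form $y\nu$, where $y$ is a (possibly empty) suffix of $x_k$. Then $y\mu$ is a suffix of $x_k\mu$, hence a factor of $\lambda^\omega$. Let $n=|y\mu|$. A factor of $\lambda^\omega$ of length $n$ is the length-$n$ prefix of $\sigma^\omega$ for some rotation $\sigma$ of $\lambda$. Since $\lambda$ is the least rotation, $\sigma\ge\lambda$. If $\sigma=\lambda$, the length-$n$ prefixes of $\sigma^\omega$ and $\lambda^\omega$ agree. If $\sigma>\lambda$, then at the first position where $\sigma$ and $\lambda$ differ, $\sigma$ has the larger letter, so the length-$n$ prefix of $\sigma^\omega$ is equal to or larger than that of $\lambda^\omega$. In both cases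
$$y\nu>y\mu\ge\mathrm{pref}_n(\lambda^\omega),$$
where $\mathrm{pref}_n$ denotes the prefix of length $n$. So $y\nu\ne\mathrm{pref}_n(\lambda^\omega)$. $\square$

**The markers.** For $1\le i\le N$ we have $u^Mv=u^Mc\,\nu\,v'=\tau g_Mv'$, and the last factor $v$ of $Z_i$ is $c\,\nu\,v'$. Hence
$$Z_i=u^Mvu^ivu^{N+2-i}v=\tau\,f_i\,v',\qquad f_i=g_M\,v'\,u^i\,v\,u^{N+2-i}\,c\,\nu .\tag{3}$$
In the running example, $f_i$ is $Z_i$ without its first letter $a$ and without its last three letters $aba$.

**Lemma 5.2.** The words $f_1,\dots,f_N$ form a marker family, and their common length $m$ satisfies $m>M\ell$.

*Proof.* **Step 1: lengths and distinctness.** Since $|Z_i|=(M+1+i+1+(N+2-i)+1)\ell=(M+N+5)\ell$, all $f_i$ have the length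
$$m=(M+N+5)\ell-|\tau|-|v'| .$$
As $|\tau|,|v'|\le\ell-1$, we get $m>M\ell\ge 2$. For $i<j$, cut $Z_i$ and $Z_j$ into blocks of length $\ell$. The block number $M+i+2$ is $v$ in $Z_i$, where it is the second $v$, and $u$ in $Z_j$, where it lies in $u^j$. So $Z_i\ne Z_j$, and by (3) $f_i\neq f_j$. We also note, using $|c|+1+|v'|=\ell$,
$$m-|g_M|=|v'|+i\ell+\ell+(N+2-i)\ell+|c|+1=(N+4)\ell .\tag{4}$$

The rest of the proof excludes overlaps. Suppose that $x$ with $0<|x|<m$ is a suffix of $f_i$ and a prefix of $f_j$. Recall that $f_j$ starts with $g_M=x_M\nu$, so either $|x|\le|x_M|$ or $|x|\ge|g_M|$.

**Step 2: short overlaps, $|x|\le|x_M|$.** Then $x$ is a prefix of $x_M$, hence of $\lambda^\omega$. Since $N+2-i\ge 2$, the word $f_i$ ends with $u^2c\,\nu=\tau g_2$.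

If $|x|\le|g_2|$, then $x$ is a nonempty suffix of $g_2$ and a prefix of $\lambda^\omega$, contradicting Lemma 5.1.

If $|x|>|g_2|$, note that $|g_2|=2\ell+|c|+1-|\tau|\ge\ell+2$, so $|x|>\ell$. As a prefix of $\lambda^\omega$, the word $x$ has period $\ell$: letters at distance $\ell$ are equal. The last letter of $x$ is $\nu$. The letter $\ell$ places earlier lies in $x$, and in the suffix $u^2c\,\nu$ of $f_i$ it is the letter at position $\ell+|c|+1$, that is, position $|c|+1$ of the second $u$. This letter is $\mu\ne\nu$, a contradiction.

**Step 3: long overlaps, $|x|\ge|g_M|$.** Then $g_M$ is a prefix of $x$. Since $x$ is a suffix of $f_i$, the word $g_M$ occurs in $f_i$ at offset $\delta=m-|x|$. By (4),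
$$1\le\delta\le m-|g_M|=(N+4)\ell .$$
But $g_M$ is also a prefix of $f_i$, that is, it occurs at offset $0$. By (2), and because $M\ge N+6$,
$$|g_M|=M\ell+|c|+1-|\tau|>(M-1)\ell\ge(N+5)\ell>\delta ,$$
so these two occurrences of $g_M$ overlap in $|g_M|-\delta>0$ letters. Thus the suffix of $g_M$ of length $|g_M|-\delta$ is also a prefix of $g_M$. As $|g_M|-\delta\le|g_M|-1=|x_M|$, it is a prefix of $x_M$, hence of $\lambda^\omega$. This contradicts Lemma 5.1. $\square$

## 6. Expressible languages satisfy (D)

*Proof of (1)⇒(2) in Theorem 4.3.* Let $U=V$ express $L$ via $Y$, and suppose that (D) fails for $A$.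

**Step 1: translate the failure into words.** There are words $p,s,q$ and states
$$r=\iota\cdot p,\qquad r'=r\cdot s,\qquad r\cdot q\in F,\qquad r'\cdot q\notin F,$$
and loops $\alpha,\beta$ at $(r,r')$ with $\alpha\beta\ne\beta\alpha$. Put $u=\alpha\beta$ and $v=\beta\alpha$; these are distinct loops at $(r,r')$ of the same length $\ell$. Let $N=|U|+|V|$, which is at least $1$ since $Y$ occurs in the equation, and let $M=N+6+|p|+|q|$. Take $Z_i=\tau f_iv'$ and the marker family $f_1,\dots,f_N$ from Section 5. Each $Z_i\in\{u,v\}^+$ is a loop at $(r,r')$.

**Step 2: a word of $L$ that contains every marker once.** Let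
$$w=p\,Z_1Z_2\cdots Z_N\,q=p\,\tau f_1v'\,\tau f_2v'\cdots\tau f_Nv'\,q .$$
Then $\iota\cdot w=r\cdot q\in F$, so $w\in L$, and there is a solution $h$ with $h(Y)=w$. Each $f_i$ occurs in $w$ only at its displayed place. By (1), a further occurrence would share no letter with any displayed marker, so it would lie in one of the gaps $p\tau$, $v'\tau$, $v'q$. Since $|\tau|,|v'|<\ell$, each gap has length less than
$$(|p|+|q|+2)\ell\le M\ell<m,$$
which is too short for a word of length $m$.

**Step 3: insert $s$ and restore what was cut off.** Let $i$ be the index from Lemma 3.2 and put
$$g=f_i\,v'\,s\,\tau\,f_i,\qquad\text{so that}\qquad \tau\,g\,v'=(\tau f_iv')\,s\,(\tau f_iv')=Z_i\,s\,Z_i .$$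
For the corresponding solution $h'$ we get
$$h'(Y)=\rho_{f_i\to g}(w)=p\,Z_1\cdots Z_{i-1}\,Z_i\,s\,Z_i\,Z_{i+1}\cdots Z_N\,q .$$
Read this word from $\iota$. The prefix $p$ leads to $r$; the words $Z_1,\dots,Z_i$ loop at $r$; $s$ leads to $r'$; the words $Z_i,\dots,Z_N$ loop at $r'$; and $r'\cdot q\notin F$. So $h'(Y)\notin L$, although $h'$ is a solution. This contradiction shows that (D) holds. $\square$

## 7. From (D) to a finite union of products

For (2)⇒(3) we want, for each $w\in L$, a set $K_w\in\mathcal C$ with $w\in K_w\subseteq L$, so that altogether only *finitely many* different sets $K_w$ are used. Taking $K_w=\{w\}$ fails only in the last point. Finiteness will come from Simon's factorization forest theorem, and (D) will allow us to replace a long middle part of $w$ by $\Sigma^*$.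

**The algebra.** Let $S$ be the transition monoid of $A$, that is, the finite monoid of all maps $r\mapsto r\cdot x$ on $Q$ for $x\in\Sigma^*$. Let $\eta:\Sigma^*\to S$ be the canonical surjective morphism and $P=\eta(L)$. Words with the same image lead from $\iota$ to the same state, so $L=\eta^{-1}(P)$. For $x,y\in S$ write
$$x\le y\quad\text{if for all }p,q\in S:\quad pxq\in P\Rightarrow pyq\in P .$$
So $x\le y$ means that replacing a factor with image $x$ by one with image $y$ never leads out of $L$. This is a preorder. It is compatible with multiplication: $x\le y$ implies $sxt\le syt$ for all $s,t\in S$, and therefore $x\le y$ and $x'\le y'$ give $xx'\le yx'\le yy'$.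

*Example.* For $\Sigma^*a\Sigma^*$ with the two-state DFA, $S=\{1,z\}$ with $\eta(a)=z=z^2$, $\eta(x)=1$ for letters $x\ne a$, and $P=\{z\}$. Here $1\le z$, because $pzq=z\in P$ always, but $z\not\le 1$, as $p=q=1$ shows. Adding letters $a$ is safe; deleting them is not.

For an idempotent $e=e^2\in S$ let $E_e=\eta^{-1}(e)\cap\Sigma^+$. There are two kinds of idempotents, and each gets its own step.

**Step 1: if $E_e$ contains non-commuting words, anything may be inserted.** *If (D) holds and $E_e$ contains words $u,v$ with $uv\ne vu$, then $e\le e\sigma e$ for all $\sigma\in S$.*

Let $peq\in P$ with $p,q\in S$. Choose words $\hat p,\hat\sigma,\hat q$ with images $p,\sigma,q$, and put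
$$r=\iota\cdot\hat pu,\qquad r'=r\cdot\hat\sigma u .$$
Since $\eta(u)=\eta(v)=e$ and $ee=e$, reading $u$ or $v$ after a word that ends with $u$ does not change the state. So both $u$ and $v$ are loops at $(r,r')$, and $(r,r')$ is rich. Moreover $r$ is accessible from $\iota$ and $r'$ from $r$. By (D), $L_r\subseteq L_{r'}$. Now $\eta(\hat pu\hat q)=peq\in P$ says that $\hat pu\hat q\in L$, so $\hat q\in L_r\subseteq L_{r'}$. Hence $\hat pu\hat\sigma u\hat q\in L$, that is, $pe\sigma eq\in P$.

**Step 2: if the words of $E_e$ commute, $E_e$ is itself in $\mathcal C$.** *If $E_e\ne\emptyset$ and its words commute pairwise, then $E_e\in\mathcal C$.*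

Recall that every nonempty word is a power of a unique primitive word, its primitive root, and that two nonempty words commute if and only if they have the same primitive root. So all words in $E_e$ are powers of one nonempty word $z$, and
$$E_e=\{z^k:k\in I\},\qquad I=\{k\ge 1:\eta(z)^k=e\}.$$
The sequence of powers of $\eta(z)$ in the finite monoid $S$ is ultimately periodic, so $I$ is an ultimately periodic set of integers: a finite union of singletons $\{i\}$ and progressions $\{i,i+j,i+2j,\dots\}$ with $j\ge 1$. Accordingly $E_e$ is a finite union of languages $\{z^i\}$ and $z^i(z^j)^*$.

**Step 3: trees of bounded height.** A *factorization tree* of $w\in\Sigma^+$ is a tree with root $w$ whose leaves are letters and in which every inner node is the concatenation, in order, of its children. An inner node either has two children, or it has $n\ge 3$ children that are all mapped by $\eta$ to the same idempotent. Leaves have height $0$. Simon's theorem (I. Simon, *Factorization forests of finite height*, Theoret. Comput. Sci. 72 (1990) 65–94) says that there is a number $d$, depending only on $S$, such that every $w\in\Sigma^+$ has a factorization tree of height at most $d$.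

*Example.* For the parity automaton of Section 4, $\eta(a)$ is the swap of $0$ and $1$ and is not idempotent, while $\eta(aa)$ is the identity. The word $a^{2n}$ with $n\ge 3$ has a tree of height $2$: the root has the $n$ children $aa$, and each of these has two leaves. The height does not grow with $n$.

**Step 4: finitely many candidate languages.** Define
$$\mathcal K_0=\{\{x\}:x\in\Sigma\},$$
$$\mathcal K_{j+1}=\mathcal K_j\cup\{KK',\,K\Sigma^*K':K,K'\in\mathcal K_j\}\cup\{E_e:e=e^2,\ E_e\ne\emptyset\text{ pairwise commuting}\}.$$
By induction every $\mathcal K_j$ is a finite family. All its members are in $\mathcal C$, by Step 2 and because $\mathcal C$ is closed under concatenation.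

**Step 5: each tree yields a candidate.** *Assume (D). If $w\in\Sigma^+$ has a factorization tree of height at most $j$, then some $K\in\mathcal K_j$ satisfies $w\in K$ and $\eta(y)\ge\eta(w)$ for all $y\in K$.*

The proof is by induction on $j$. If $w$ is a leaf, that is, a letter, take $K=\{w\}$. Otherwise $j\ge 1$, and the children of the root have trees of height at most $j-1$.

If the root is binary, $w=w_1w_2$, let $K_1,K_2\in\mathcal K_{j-1}$ belong to $w_1,w_2$ and take $K=K_1K_2\in\mathcal K_j$. It contains $w$. For $y=y_1y_2$ with $y_1\in K_1$ and $y_2\in K_2$, compatibility gives $\eta(y)=\eta(y_1)\eta(y_2)\ge\eta(w_1)\eta(w_2)=\eta(w)$.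

If $w=w_1\cdots w_n$ with $n\ge 3$ and $\eta(w_1)=\dots=\eta(w_n)=e=e^2$, then $\eta(w)=e$, so $w\in E_e$. If the words of $E_e$ commute pairwise, take $K=E_e$; all its words have image $e=\eta(w)$. If they do not, let $K_1,K_n\in\mathcal K_{j-1}$ belong to $w_1$ and $w_n$ and take $K=K_1\Sigma^*K_n$. It contains $w$. For $y=x\hat\sigma x'$ with $x\in K_1$, $\hat\sigma\in\Sigma^*$, $x'\in K_n$ we have $\eta(x)\ge e$ and $\eta(x')\ge e$. By compatibility and then Step 1,
$$\eta(y)=\eta(x)\,\eta(\hat\sigma)\,\eta(x')\ \ge\ e\,\eta(\hat\sigma)\,e\ \ge\ e=\eta(w).$$

*Example.* For $\Sigma^*a\Sigma^*$ over $\{a,b\}$ we have $E_1=b^+$, which commutes, while $E_z$ contains the non-commuting words $a$ and $ab$. The tree of $b^5ab^7$ with root $(b^5)(ab^7)$ and $ab^7$ split as $(a)(b^7)$ gives $K=b^+ab^+$. The tree of $aaa$ with three leaves gives $K=a\Sigma^*a$. Both are contained in the language.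

**Step 6: $L$ is a finite union of candidates.** Let $w\in L\cap\Sigma^+$, and let $K_w\in\mathcal K_d$ be given by Steps 3 and 5. For $y\in K_w$ we have $\eta(y)\ge\eta(w)\in P$, and the definition of $\le$ with $p=q=1$ gives $\eta(y)\in P$, that is, $y\in L$. So $w\in K_w\subseteq L$, and
$$L=\bigcup_{w\in L\cap\Sigma^+}K_w\quad(\cup\ \{\varepsilon\}\text{ if }\varepsilon\in L).$$
Since $\mathcal K_d$ is finite, this is a finite union of members of $\mathcal C$. Hence $L\in\mathcal C$, which proves (2)⇒(3). $\square$

## 8. Every language in $\mathcal C$ is expressible

*Proof of (3)⇒(1).* The empty union $\emptyset$ is expressed via $Y$ by the equation $aY=bY$, which has no solution because $a\ne b$. The languages $\{w\}$ and $\Sigma^*$ are pattern languages and hence in $\mathrm{WE}$, and $w^*=\{w\}^*\in\mathrm{WE}$ by the facts in Section 2. Since $\mathrm{WE}$ is closed under concatenation and union, $\mathcal C\subseteq\mathrm{WE}$. This completes the proof of Theorem 4.3. $\square$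

## 9. Deciding membership, and how hard it is

*Proof of Theorem 4.4.* By Theorem 4.3 we have to decide whether a DFA satisfies (D).

**Step 1: richness is a reachability property.** *The pair $(r,r')$ is rich if and only if there are $z\in Q\times Q$ and letters $x\neq y$ such that, in the product automaton $A\times A$, $z$ is reachable from $(r,r')$, and $(r,r')$ is reachable from both $z\cdot x$ and $z\cdot y$.*

Let $\alpha,\beta$ be non-commuting loops. The words $\alpha\beta\neq\beta\alpha$ have equal length; let $\pi$ be their longest common prefix, followed by the letters $x\ne y$ respectively. Put $z=(r,r')\cdot\pi$. The rest of $\alpha\beta$ leads from $z\cdot x$ back to $(r,r')$, and the rest of $\beta\alpha$ leads from $z\cdot y$ back. Conversely, if $\pi$ leads from $(r,r')$ to $z$, and $\sigma,\sigma'$ lead from $z\cdot x$ and $z\cdot y$ back to $(r,r')$, then $\alpha=\pi x\sigma$ and $\beta=\pi y\sigma'$ are loops at $(r,r')$. The words $\alpha\beta$ and $\beta\alpha$ differ at position $|\pi|+1$, so $(r,r')$ is rich.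

**Step 2: upper bounds.** By Theorem 4.3, $L\notin\mathrm{WE}$ if and only if there are $r$ reachable from $\iota$, $r'$ reachable from $r$ with $(r,r')$ rich, and a word $q$ with $r\cdot q\in F$ and $r'\cdot q\notin F$. The last condition says that some pair in $F\times(Q\setminus F)$ is reachable from $(r,r')$ in $A\times A$. With Step 1, all conditions are reachability conditions in $A$ and $A\times A$. A nondeterministic machine guesses the states and the walks letter by letter and stores only a constant number of states and step counters. So for DFA input non-membership is in NL. By the Immerman–Szelepcsényi theorem (NL = coNL), membership is in NL too, hence in P.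

For NFA input, run the same nondeterministic procedure on the subset automaton, which is a complete DFA, and generate its states on the fly. A state is a set of NFA states, so polynomial space suffices. By Savitch's theorem nondeterministic polynomial space is PSPACE, which is closed under complement, so membership is in PSPACE. In particular the problem is decidable in both cases, and the conjecture is proved.

**Step 3: a fixed language outside $\mathrm{WE}$, and quotients.** For the lower bounds let $K$ be the set of words with an even number of $a$'s. Its DFA has states $0,1$; the letter $a$ swaps them, all other letters fix them, and $0$ is initial and final. The pair $(0,1)$ has the loops $b$ and $aa$, and $baa\ne aab$, so it is rich. The state $1$ is accessible from $0$, and $\varepsilon\in L_0\setminus L_1$. So (D) fails, and $K\notin\mathrm{WE}$.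

For a word $x$ let $x^{-1}L=\{y:xy\in L\}$. Then
$$\text{if }L\text{ is regular and }L\in\mathrm{WE},\text{ then }x^{-1}L\in\mathrm{WE}\text{ for every word }x.\tag{5}$$
Indeed, a DFA for $L$ satisfies (D). Moving its initial state to $\iota\cdot x$ gives a DFA for $x^{-1}L$. States accessible from $\iota\cdot x$ are accessible from $\iota$, and neither richness nor $L_r$ depends on the initial state, so the new DFA satisfies (D) as well.

**Step 4: NL-hardness for DFAs.** Reachability of $t$ from $s$ in directed graphs of out-degree at most $2$ is NL-complete. Given $(G,s,t)$, build a DFA whose states are the vertices of $G$, a sink, and one extra state $1$. The vertex $t$ together with $1$ behaves as the DFA of $K$, with $t$ in the role of $0$ and as the only final state; the out-edges of $t$ in $G$ are dropped, which does not affect whether $t$ can be reached. Every other vertex uses $a$ and $b$ for its at most two out-edges, and all remaining transitions go to the sink. The initial state is $s$. Let $L$ be the language of this DFA.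

If $t$ is not reachable from $s$, then $L=\emptyset\in\mathrm{WE}$. If $t$ is reached by reading a word $x$, then $x^{-1}L=K\notin\mathrm{WE}$, so $L\notin\mathrm{WE}$ by (5). The construction works in logarithmic space, so it reduces non-reachability to our problem. Non-reachability is NL-complete because NL = coNL. Together with Step 2, the problem is NL-complete for DFA input.

**Step 5: PSPACE-hardness for NFAs.** Universality of NFAs over a two-letter alphabet is PSPACE-complete (Meyer–Stockmeyer). The same holds over our $\Sigma$: to the language of an NFA over $\{a,b\}$ add all words that contain a further letter.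

For $x=x_1\cdots x_k$ with letters $x_j\in\Sigma$ let
$$\mathrm{enc}(x)=ax_1ax_2\cdots ax_k .$$
A word has at most one factorization $\mathrm{enc}(x)\,b\,y$. Indeed $\mathrm{enc}(x)$ has even length and carries $a$ at all odd positions, so the displayed $b$ must stand at the first odd position that does not carry $a$. Let $D$ be the set of words that have no such factorization. It consists of the words in which all odd positions carry $a$, and of those in which the first odd position not carrying $a$ carries a letter other than $b$. So $D$ is recognized by a DFA of constant size.

Given an NFA $B$ over $\Sigma$, consider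
$$L'=D\ \cup\ \{\mathrm{enc}(x)\,b\,y:x\in L(B),\ y\in\Sigma^*\}\ \cup\ \{\mathrm{enc}(x)\,b\,y:x\in\Sigma^*,\ y\in K\}.$$
An NFA for $L'$ is constructed in polynomial time: for the second part, let every move of $B$ be preceded by reading a letter $a$, and from a final state of $B$ (before such an $a$) allow reading $b$ and moving to an accepting state that loops on $\Sigma$; the third part has an automaton of constant size.

If $L(B)=\Sigma^*$, then $L'=\Sigma^*\in\mathrm{WE}$. If some $x\notin L(B)$ exists, then by uniqueness of the factorization $\mathrm{enc}(x)\,b\,y\in L'$ holds exactly when $y\in K$. So $(\mathrm{enc}(x)b)^{-1}L'=K\notin\mathrm{WE}$, and $L'\notin\mathrm{WE}$ by (5). Hence $L(B)=\Sigma^*$ if and only if $L'\in\mathrm{WE}$. This reduces universality to our problem. Together with Step 2, the problem is PSPACE-complete for NFA input. $\square$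

## 10. Computing an expression, and thin languages

When $L\in\mathrm{WE}$, an expression for $L$ as a member of $\mathcal C$ can be computed. In Section 7 one may take $d=3|S|$, a valid bound by M. Kufleitner, MFCS 2008. Every $K_w$ used in Step 6 there is a member of $\mathcal K_d$ contained in $L$. So $L$ is the union of those finitely many $K\in\mathcal K_d$ with $K\subseteq L$, together with $\{\varepsilon\}$ if $\varepsilon\in L$. The members of $\mathcal K_d$ can be listed as expressions, and the inclusions $K\subseteq L$ between regular languages are decidable.

The classification takes a simple form for regular languages that avoid some word. Call $L$ *thin* if some word is not a factor of any word of $L$, and *bounded* if $L\subseteq w_1^*\cdots w_k^*$ for some words $w_1,\dots,w_k$. For example, $(ab)^*$ is both thin ($aa$ is never a factor) and bounded.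

**Corollary 10.1.** A thin regular language is in $\mathrm{WE}$ if and only if it is bounded.

*Proof.* Let $L$ be regular and thin, and suppose $L\in\mathrm{WE}$. By Theorem 4.3, $L$ is a finite union of products of sets $\{w\}$, $w^*$ and $\Sigma^*$. If $\Sigma^*$ appeared in one of these products, every word would be a factor of some word of $L$, because all other factors of the product are nonempty sets. This contradicts thinness. So each product has only factors $\{w\}$ and $w^*$ and is contained in some $w_1^*\cdots w_k^*$. Concatenating these bounds for the finitely many products gives one bound for the union, so $L$ is bounded. Conversely, every bounded regular language is a finite union of products of single words and stars of single words (Ginsburg–Spanier 1966). Hence it is in $\mathcal C$, and in $\mathrm{WE}$ by Theorem 4.3. $\square$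

Two languages from earlier illustrate this. The language $\{b,c\}^*$ over $\{a,b,c\}$ is thin, since it avoids $a$, and it fails (D), as we saw in Section 4. The language $(aba\cup aa)^*$ of Section 5 is thin, since it avoids $bb$. In its DFA the initial state and the sink form a rich pair with loops $aba$ and $aa$, and the sink accepts nothing while the initial state accepts $\varepsilon$. So it fails (D) too. Neither language is in $\mathrm{WE}$, and by Corollary 10.1 neither is bounded.
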